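# Rectangle contact representations of toroidal triangulations

## 1. Seven unit squares in one row

Take the seven unit squares $S_i=[i,i+1]\times[0,1]$, $i=0,\dots,6$, lying side by side in the plane. Let $\Lambda$ be the lattice generated by $(7,0)$ and $(\tfrac92,1)$, and look at the squares in the torus $\mathbb R^2/\Lambda$. A fundamental domain is the parallelogram with sides $(7,0)$ and $(\tfrac92,1)$. Its area is $7$, and the seven squares tile the torus. A nonzero vector of $\Lambda$ has second coordinate $0$ and first coordinate a nonzero multiple of $7$, or second coordinate $\pm1$ and first coordinate in $\pm(\tfrac92+7\mathbb Z)$, hence of absolute value at least $\tfrac52$, or second coordinate of absolute value at least $2$. So no two points of one closed unit square are identified.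

Which squares touch? In the row, $S_i$ touches $S_{i\pm1}$ (indices mod 7). Now consider the top side $[i,i+1]\times\{1\}$ of $S_i$. Translate it by $-(\tfrac92,1)$: it becomes $[i-\tfrac92,i-\tfrac72]\times\{0\}$. The integer $i-4$ is its midpoint, so its left half lies on the bottom of $S_{i-5}=S_{i+2}$ and its right half on the bottom of $S_{i-4}=S_{i+3}$. So above $S_i$ we find $S_{i+2}$ and $S_{i+3}$, below it $S_{i-2}$ and $S_{i-3}$, and beside it $S_{i+1}$ and $S_{i-1}$. Every two of the seven squares share a segment, and the contact graph is $K_7$.

The points where three squares meet are the midpoints of the tops and of the bottoms, fourteen in all; the triples are $\{i,i+2,i+3\}$ and $\{i,i-2,i-3\}$. They are the faces of an embedding of $K_7$ in the torus in which every face is a triangle. The other $35-14=21$ triangles of $K_7$ are not faces. For example $S_0,S_1,S_2$ touch pairwise, but to close the walk we step from $S_2$ down through its bottom side. The copy of $S_2$ above $S_0$ is $S_2+(\tfrac92,1)-(7,0)=S_2+(-\tfrac52,1)$, so in the plane the walk $S_0,S_1,S_2$ continues to $S_0+(\tfrac52,-1)$. It is not a closed walk in the plane: the triangle $\{0,1,2\}$ winds around the torus.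

Which triangulations of the torus can be drawn in this way, with rectangles instead of squares, in some parallelogram with opposite sides identified?

## 2. Toric parallelograms, contact representations, and contractible triangles

**Definition (toroidal triangulation).** A toroidal triangulation is a simple graph $T$ (no loops, no multiple edges) with a cellular embedding in the torus in which every face is an open disc bounded by a 3-cycle of $T$. A triangle (3-cycle) of $T$ bounds a face if it is the boundary of one of the faces.

**Definition (contact representation).** A toric parallelogram is the torus obtained from a planar parallelogram by identifying opposite sides. Fix two perpendicular directions, which need not be parallel to the sides of the parallelogram. A rectangle in the toric parallelogram is the image of a closed planar rectangle with nonempty interior and with sides parallel to these directions, under the quotient map, where this map is injective on the rectangle. A contact representation of a graph with rectangles in the toric parallelogram assigns to each vertex $x$ such a rectangle $R_x$ so that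

- the rectangles have pairwise disjoint interiors;
- if $x,y$ are adjacent, the boundaries of $R_x$ and $R_y$ share a segment of positive length;
- if $x,y$ are not adjacent, $R_x\cap R_y=\emptyset$.

Section 1 is an example, for $K_7$. There the slanted side of the parallelogram is parallel to neither direction. Two rectangles may never meet in a single point only.

A cycle is contractible if it is null-homotopic in the torus. The condition that governs everything is

> (E) every contractible 3-cycle of $T$ bounds a face.

The triangulation of $K_7$ in Section 1 satisfies (E). Indeed, if a contractible 3-cycle of a triangular embedding of $K_7$ is not facial, the disc it bounds contains a vertex in its interior (otherwise it contains an edge in its interior, which would be parallel to an edge of the cycle). This vertex is adjacent to all others, so all of $K_7$ lies in the closed disc, and $K_7$ would be planar. On the other hand, if we put a new vertex into a face of any toroidal triangulation and join it to the three corners, the boundary of the old face becomes a contractible 3-cycle that bounds no face, and (E) fails.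

The question comes from the "Problem Session Of SGT 2018", http://www.lirmm.fr/~goncalves/sgt2018/uploads/main.pdf.

**Conjecture (Gonçalves).** If in a toroidal triangulation $T$ every triangle bounds a face, then $T$ has a contact representation with rectangles in a toric parallelogram.

If every triangle of $T$ bounds a face, then (E) holds. So the conjecture is true by the first of the following two theorems.

**Theorem 1.** If $T$ satisfies (E) (in particular, if every triangle of $T$ bounds a face), then $T$ has a contact representation with rectangles in a toric parallelogram. The rectangles can be chosen to tile the torus, with no four meeting at a point, so that the triples of rectangles meeting at a point are exactly the vertex sets of the faces of $T$.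

**Theorem 2.** Let $G$ be the underlying graph of some toroidal triangulation. $G$ has a contact representation with rectangles in a toric parallelogram if and only if $G$ has an embedding as a toroidal triangulation satisfying (E). Moreover, in every such contact representation the rectangles tile the torus.

The example $K_7$, with its 35 triangles and 14 faces, shows that the hypothesis of the conjecture is sufficient but not necessary.

Throughout, $n$ is the number of vertices. From $|V|-|E|+|F|=0$ and $3|F|=2|E|$ a toroidal triangulation has $3n$ edges and $2n$ faces.

## 3. Three pairwise touching rectangles in the plane enclose nothing

The "only if" half of Theorem 2 is short and shows where (E) comes from. The "if" half is Theorem 1.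

Let $(R_x)$ be a contact representation of $G$. The graph $G$ is simple, connected, has $n$ vertices and $3n$ edges, and is not planar because $3n>3n-6$.

**Step 1: an embedding of $G$.** This step draws $G$ on the torus inside the rectangles. Choose $c_x$ in the interior of $R_x$. For each edge $xy$ choose a point $m_{xy}$ in the relative interior of a segment shared by the boundaries of $R_x$ and $R_y$, all these points distinct. Near $m_{xy}$ the two sides of the segment are filled by $R_x$ and $R_y$, so $m_{xy}$ lies in no third rectangle. Join $m_{xy}$ by straight segments to $c_x$ in $R_x$ and to $c_y$ in $R_y$. Distinct boundary points of a convex set are seen in distinct directions from an interior point, so the segments in $R_x$ meet only in $c_x$. This is an embedding of $G$.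

**Step 2: the embedding is a triangulation.** First we show that each face is an open disc. Suppose a face $F$ is not. Then $F$ is not simply connected, so it contains a simple closed curve $c$ not contractible in $F$. If $c$ is not contractible in the torus, the complement of $c$ is an open annulus containing $G$, and $G$ is planar. If $c$ is contractible in the torus, it bounds a closed disc $\Delta$. As $c$ is not contractible in $F$, $\Delta\not\subset F$, so the connected set $\Delta$, which meets $F$, meets $\partial F\subset G$. As $G$ is connected and disjoint from $c$, $G\subset\Delta$ and $G$ is planar. Both cases contradict non-planarity.

So the embedding is cellular, and by Euler's formula it has $2n$ faces. Each face has length at least 3, since $G$ is simple with more than one edge. The lengths sum to $2\cdot3n=3\cdot2n$, so all are 3. A closed walk of length 3 in a simple graph is a 3-cycle. So we have a toroidal triangulation.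

**Step 3: condition (E) and tiling.** Here the rectangles are used. Lift everything to the plane. The lifted rectangles have pairwise disjoint interiors (for two lifts of one rectangle, because the quotient map is injective on it). The lifted graph is simple: two lifted edges with the same ends project to one edge of $G$, which has two distinct ends, and its lift from a given end is unique.

Let $xyz$ be a contractible 3-cycle. Its lift is a Jordan curve lying in $Q_x\cup Q_y\cup Q_z$, where $Q_x,Q_y,Q_z$ are lifts of the three rectangles, and these intersect pairwise. Pairwise intersecting axis-parallel rectangles have a common point $p$ (apply the statement for intervals in each coordinate). So $Q_x\cup Q_y\cup Q_z$ is compact and star-shaped about $p$. Its complement is connected: on each ray from $p$ the complement is an unbounded open half-ray. Hence the interior of the Jordan curve lies in $Q_x\cup Q_y\cup Q_z$, since any other point can escape to infinity off the curve.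

A lifted vertex $u$ inside the curve would have its point $c_u\in\operatorname{int}Q_u$ in one of $Q_x,Q_y,Q_z$, contradicting disjointness of interiors. An edge inside would join two vertices of the curve and be parallel to one of its edges, which is impossible in a simple graph. So the interior is a face, and (E) holds.

Finally, each face of the embedding is a disc bounded by a 3-cycle, so it is the projection of the interior of such a curve and is covered by rectangles. Vertices and edges are covered too. So the rectangles tile the torus. This proves the "only if" half and the last sentence of Theorem 2. $\blacksquare$

## 4. The universal cover of a triangulation satisfying (E)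

From now on $T$ is a toroidal triangulation satisfying (E), with vertex set $V$. Let $\tilde T$ be its lift to the universal cover, an oriented plane, with vertex set $\tilde V$, and let $\Gamma\cong\mathbb Z^2$ be the deck group, written $x\mapsto x+\gamma$. We identify $\Gamma$ with $H_1(\text{torus};\mathbb Z)$: a walk from $x$ to $x+\gamma$ projects to a closed walk of class $\gamma$. Put $\Gamma_{\mathbb R}=\Gamma\otimes\mathbb R\cong\mathbb R^2$. Functions on $V$ are also regarded as $\Gamma$-invariant functions on $\tilde V$.

The graph $\tilde T$ is connected, locally finite, and simple, by the argument of Section 3, Step 3. $\Gamma$ acts freely on vertices, edges and faces. Adjacent vertices of $\tilde T$ project to distinct vertices, because $T$ has no loops.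

> (F) Every 3-cycle of $\tilde T$ is the boundary of a face of $\tilde T$, and this face is its interior. So its interior contains no vertex and no edge.

Indeed, its vertices project to pairwise adjacent, hence distinct, vertices, so it projects to a contractible 3-cycle of $T$, which bounds a face $f$ by (E). A suitable lift of $f$ has the given cycle as boundary. It is a bounded open connected set, disjoint from the cycle, with boundary equal to the cycle, so it is a bounded component of the complement of the cycle, that is, its interior.

Consequently $\tilde T$ contains no $K_4$, because in a plane $K_4$ some 3-cycle has the fourth vertex in its interior.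

**Stars.** Give each closed face barycentric coordinates, $\Gamma$-equivariantly and consistently along edges, and subdivide barycentrically. For $x\in\tilde V$ let $St_x$ be the union of the closed small triangles containing $x$. In a face at $x$, it is the set of points whose coordinate at $x$ is maximal. If $x\neq y$ and $St_x\cap St_y\ne\emptyset$, a common point has positive coordinates at both, so $x$ and $y$ lie on a common edge or face and are adjacent.

**Lemma 1.** Let $M\subset\tilde V$ be finite and nonempty, and let $N(M)$ be the set of vertices outside $M$ adjacent to $M$. Then there is a cycle of $\tilde T$ with all vertices in $N(M)$ that has a vertex of $M$ in its interior.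

*Proof.* The plan is to find a dual curve around a vertex of $M$ and push it onto $N(M)$.

**Step 1: a dual curve.** Call an edge mixed if exactly one end is in $M$. For a mixed edge $e$ let $e^*$ be the union of the two segments from its midpoint to the barycenters of its two faces. A face has 0 or 2 mixed edges. So the union of all $e^*$ is a finite graph in which every point has two branches: a disjoint union of finitely many simple closed curves. They contain no vertex of $\tilde T$, and they meet edges of $\tilde T$ only at midpoints of mixed edges.

Let $m\in M$. Only finitely many vertices are in $M$ or inside one of these curves. Take a path in $\tilde T$ from $m$ to a vertex $v\notin M$ outside all the curves. It starts in $M$ and ends outside $M$, so it uses an odd number of mixed edges. Each midpoint is on exactly one curve, so some curve $J$ is crossed an odd number of times. Each crossing passes from one local side of $J$ to the other. By the Jordan curve theorem every point of $J$ is in the boundary of both components of the complement, so the two local sides are in different components. As $v$ is outside $J$, the vertex $m$ is inside $J$, and $J$ has winding number $\pm1$ about $m$.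

**Step 2: pushing the curve onto $N(M)$.** Let $J$ cross successively the edges $e_i=m_in_i$ ($m_i\in M$, $n_i\notin M$), with $e_i,e_{i+1}$ in the face $f_i$. Either $n_i=n_{i+1}$ or $n_in_{i+1}$ is an edge of $f_i$. So $(n_i)$ gives a closed walk $\Theta$ in $N(M)$. Inside each $f_i$ move $J$ by a straight-line homotopy to $\Theta$: the midpoint of $e_i$ goes to $n_i$, and the barycenter of $f_i$ goes to the midpoint of $n_in_{i+1}$, or to $n_i$ if $n_i=n_{i+1}$. All points involved have positive total barycentric weight on vertices outside $M$, so the homotopy avoids $M$. Hence $\Theta$ has winding number $\pm1$ about $m$.

**Step 3: extracting a cycle.** A closed walk decomposes into simple cycles and back-and-forth 2-walks, and winding numbers add. The 2-walks contribute 0, so some simple cycle in $\Theta$ has nonzero winding number about $m$. $\blacksquare$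

**Lemma 2.** $T$ contains two induced cycles $C_1,C_2$ whose classes $\beta_1,\beta_2$ are linearly independent in $\Gamma_{\mathbb R}$.

*Proof.* Since $\tilde T$ is connected, each $\gamma\in\Gamma$ is the class of a closed walk. Closed walks decompose into cycles and 2-walks of class 0, so the classes of cycles generate $\Gamma$. Let $C_1$ be a shortest cycle of nonzero class, and $C_2$ a shortest cycle with class not in $\mathbb R\beta_1$. A chord of $C_i$ would split it into two strictly shorter cycles whose classes, suitably oriented, sum to $\beta_i$. One of them would have nonzero class (respectively, class not in $\mathbb R\beta_1$), a contradiction. $\blacksquare$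

## 5. Heights as an extremal metric

Suppose we had the desired tiling, with heights $h_v$ and widths $w_v$, lifted to the plane, and let $\pi(x)$ be the height of the bottom side of the box of $x$. If $x$ and $y$ touch, then $\pi(y)\le\pi(x)+h_x$. Following a closed walk of class $\gamma$, we see that the sum of $h$ along the walk is at least the vertical component $\ell(\gamma)$ of the period $\gamma$. We turn this around: impose these inequalities, minimize a weighted sum $\frac12\sum a_vh_v^2$, where $a_v$ is meant to be the aspect ratio $w_v/h_v$, and hope that the minimizer is a tiling. This is an extremal-length argument in the spirit of Schramm's square tilings.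

In this section $\ell:\Gamma\to\mathbb R$ is any nonzero homomorphism, extended linearly to $\Gamma_{\mathbb R}$. Let $\mathcal Z$ be the finite set of directed simple cycles of $T$ of length at least 3. For $h\in\mathbb R^V$ and a closed walk $\gamma=(v_0,\dots,v_k=v_0)$ put $L_h(\gamma)=\sum_{i=1}^kh(v_i)$. Let
$$\mathcal K=\{h\in\mathbb R^V_{\ge0}:\ L_h(\gamma)\ge\ell([\gamma])\ \text{for all }\gamma\in\mathcal Z\}.$$
This is a closed polyhedron. It contains large constants, and $0\notin\mathcal K$, because the classes of cycles generate $\Gamma$ and so some directed cycle has $\ell>0$. A closed walk decomposes into cycles of $\mathcal Z$ and 2-walks of class 0, and $L_h$ and the class are additive. So for $h\in\mathcal K$ the inequality $L_h(\gamma)\ge\ell([\gamma])$ holds for all closed walks.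

For $a\in\mathbb R^V_{>0}$ let $h^a$ be the unique minimizer of $\frac12\sum_va_vh_v^2$ on $\mathcal K$. By the Karush–Kuhn–Tucker theorem for affine constraints, with $h=h^a$ there are $\mu_\gamma\ge0$ and $\nu_v\ge0$ with $a_vh_v=\sum_{\gamma\ni v}\mu_\gamma+\nu_v$, with $\nu_vh_v=0$, and with $\mu_\gamma>0$ only if $L_h(\gamma)=\ell([\gamma])$. If $h_v>0$ then $\nu_v=0$. If $h_v=0$ then $\nu_v=0$ too, since two nonnegative terms sum to 0. So
$$w_v:=a_vh_v=\sum_{\gamma\ni v}\mu_\gamma,\qquad \mu_\gamma\bigl(L_h(\gamma)-\ell([\gamma])\bigr)=0.\tag{1}$$
Conversely, if $h\in\mathcal K$ and $\mu\ge0$ satisfy (1), then for every $h'\in\mathcal K$
$$\sum_va_vh_v(h'_v-h_v)=\sum_\gamma\mu_\gamma\bigl(L_{h'}(\gamma)-L_h(\gamma)\bigr)\ge0,$$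
so $h=h^a$, by convexity. We think of $\mu$ as a flow along cycles, and of $w_v$ as the flow through $v$, the future width.

Let $\mathcal G(a)\subset\Gamma_{\mathbb R}$ be the set of all $G=\sum\mu_\gamma[\gamma]$ with $\mu\ge0$ satisfying (1) for $h=h^a$. It is nonempty and convex. For $G\in\mathcal G(a)$
$$\ell(G)=\sum_\gamma\mu_\gamma L_h(\gamma)=\sum_vw_vh_v=\sum_va_vh_v^2>0,\tag{2}$$
the last because $h\neq0$.

**Closedness.** If $a_k\to a$ in $\mathbb R^V_{>0}$ and $G_k\in\mathcal G(a_k)$, then a subsequence of $G_k$ converges to an element of $\mathcal G(a)$. Indeed, $h^{a_k}$ is bounded: compare with a fixed element of $\mathcal K$, and note that the entries of $a_k$ stay bounded and bounded away from 0. Also $\sum_\gamma\mu^{(k)}_\gamma|\gamma|=\sum_vw^{(k)}_v$ is bounded. A limit of a subsequence of $(h^{a_k},\mu^{(k)})$ satisfies (1) with $h\in\mathcal K$, so by the converse above $h=h^a$.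

## 6. Nine squares, and what goes wrong at their corners

Let us try the method with the most natural $\ell$. Take the vertices $\mathbb Z_3\times\mathbb Z_3$, lifted to $\mathbb Z^2$ with $\Gamma=3\mathbb Z\times3\mathbb Z$, and the usual grid edges. Let $\ell(3a,3b)=3b$ and all $a_v=1$.

**Example A (diagonals).** Put into the grid square with lower left corner $(i,j)$ the diagonal from $(i,j)$ to $(i+1,j+1)$ if $j\equiv0,1$ mod 3, and the diagonal from $(i,j+1)$ to $(i+1,j)$ if $j\equiv2$ mod 3. There are 27 edges, no two parallel, so this is a toroidal triangulation. In the lift a 3-cycle has two consecutive vertices in one row and the third in a neighboring row. Since the strip between two rows is a zigzag of triangles, the 3-cycle is a face, and (E) holds.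

Each step of a walk changes the row by at most 1, so $h\equiv1$ is in $\mathcal K$. Put $\mu=1$ on the three upward columns and $\mu=0$ otherwise. Every vertex is on exactly one column, and each column has $L_h=3=\ell$. So (1) holds with $w\equiv1$, and $h^a\equiv1$. The picture is the torus $\mathbb R^2/(3\mathbb Z)^2$ tiled by the nine squares $[i,i+1]\times[j,j+1]$.

The diagonal edges are represented only by corners. It is natural to break each corner: where the SW and NE squares should touch, let the right side of SW touch the left side of NE along a short vertical segment, and where NW and SE should touch, do the same with NW to the left of SE. Draw a red arc $x\to y$ whenever the right side of $x$ is to touch the left side of $y$. In an actual tiling the lengths of these contacts are positive, and at each vertex the outgoing and incoming lengths both sum to the height. So the red digraph must carry a strictly positive circulation, that is, a positive function on arcs with equal inflow and outflow at each vertex. Here the diagonals give red arcs from row 0 to row 1, from row 1 to row 2, and (from NW, in row $3\equiv0$, to SE, in row 2) from row 0 to row 2. All other red arcs stay in a row. So arcs leave row 0 and none enters it. No positive circulation exists, and this way of breaking corners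 is impossible.

**Example B (centers).** Instead of a diagonal, put into each grid square a center adjacent to its four corners. There are 18 vertices and 54 edges. In the lift a 3-cycle contains exactly one center (centers are pairwise non-adjacent, and the grid $\mathbb Z^2$ has no 3-cycle) together with two adjacent corners of its square, so it is a face, and (E) holds. Let $h=1$ on the grid vertices and $h=0$ on the centers. A walk that climbs past an integer height must visit a grid vertex at that height, so $h\in\mathcal K$. The columns again certify (1), and so $h^a=h$. The boxes of the centers are single points, located at the corners of the nine squares.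

So the minimizer can be degenerate in two ways: four boxes may meet at a corner, and whole parts of the graph may collapse to such a corner. Repairing this needs freedom to change lengths, and in Example A this is missing: without the diagonals, each row of squares is closed up by a horizontal closed geodesic and forms a red component of its own, so the repair arcs alone decide what connects to what. The way past this is to choose $\ell$ and $a$ so that the flat torus of the boxes has no closed horizontal and no closed vertical geodesic. Then, as we shall see, the red and blue digraphs of the degenerate tiling are already strongly connected. Adding arcs, in whatever direction, does no harm, and positive circulations exist. The degenerate tiling then serves only as a blueprint, and new rectangles are built from the circulations.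

## 7. A flow whose class has irrational slope

From now on $\ell:\Gamma\to\mathbb R$ is an injective homomorphism (for instance $1$ and $\sqrt2$ on a basis). This will exclude horizontal periods. To exclude vertical periods we need the following.

**Lemma 3.** There are $a$ and $G\in\mathcal G(a)$ such that $G$ is not a real multiple of an element of $\Gamma$.

*Proof.* By weighting an induced cycle heavily, we can force the flow to run almost entirely along it. We do this for $C_1$ and $C_2$ and use connectedness to hit an irrational slope in between.

Let $\lambda$ be a linear functional on $\Gamma_{\mathbb R}$ independent of $\ell$, and let $\tau(G)=\lambda(G)/\ell(G)$ where $\ell(G)\neq0$. It is invariant under scaling. Moreover $\tau(\beta_1)\neq\tau(\beta_2)$, since for each $t$ the kernel of $\lambda-t\ell$ is one-dimensional.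

**Step 1: concentration on a cycle.** Let $C\in\{C_1,C_2\}$ have class $\beta$, oriented so that $\ell(\beta)>0$. Let $a_v=1$ on $C$ and $a_v=\varepsilon\le1$ off $C$. We claim that $\tau(G)\to\tau(\beta)$ as $\varepsilon\to0$, uniformly for $G\in\mathcal G(a)$.

The minimum of $\frac12\sum a_vh_v^2$ is at most a constant $B$ independent of $\varepsilon$: insert a fixed element of $\mathcal K$. So for $v\notin C$ we have $\varepsilon h_v^2\le2B$ and $w_v=\varepsilon h_v\le\sqrt{2B\varepsilon}$. Hence the sum of $\mu_\gamma$ over all $\gamma$ not contained in $V(C)$ is at most $\sum_{v\notin C}w_v\to0$. Since $C$ is induced and $T$ is simple, the only $\gamma\in\mathcal Z$ inside $V(C)$ are $C$ and its reverse. The reverse has $\ell<0\le L_h$, so its multiplier is 0 by (1). Therefore $G=\mu_C\beta+r$ with $r\to0$. By (2) and the Cauchy–Schwarz inequality,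
$$\ell(G)\ge\sum_{v\in C}h_v^2\ge\frac{L_h(C)^2}{|C|}\ge\frac{\ell(\beta)^2}{|C|}.$$
Since $\lambda(\beta)=\tau(\beta)\ell(\beta)$, we have $\lambda(G)-\tau(\beta)\ell(G)=\lambda(r)-\tau(\beta)\ell(r)\to0$. Dividing by $\ell(G)$, which is bounded below, gives the claim.

**Step 2: a slope in between.** Choose $s$ strictly between $\tau(\beta_1)$ and $\tau(\beta_2)$ and outside the countable set $\tau(\Gamma\setminus\{0\})$. Suppose no $G$ in any $\mathcal G(a)$ has $\tau(G)=s$. As $\mathcal G(a)$ is convex and $\ell>0$ on it, $\tau(\mathcal G(a))$ is an interval, so it lies in $(-\infty,s)$ or in $(s,\infty)$. This partitions $\mathbb R^V_{>0}$ into two sets. Both are nonempty by Step 1. Both are closed: if $a_k\to a$ with all $a_k$ in the first set, then by closedness some $G\in\mathcal G(a)$ is a limit of elements $G_k\in\mathcal G(a_k)$, so $\tau(G)\le s$, hence $\tau(G)<s$ and $a$ is in the first set; similarly for the second. This contradicts the connectedness of $\mathbb R^V_{>0}$. So some $G\in\mathcal G(a)$ has $\tau(G)=s$. If $G$ were a multiple of $\gamma\in\Gamma$, then $\gamma\ne0$ and the factor is nonzero, since $\ell(G)>0$, so $s=\tau(\gamma)$, which is excluded. $\blacksquare$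

We fix $a,h,\mu,w,G$ as in Lemma 3. Since $w_v=a_vh_v$, we have $h_v=0$ if and only if $w_v=0$.

## 8. From heights and flow to boxes that tile the plane

**Step 1: vertical positions.** We want $\pi:\tilde V\to\mathbb R$ with $\pi(x+\gamma)=\pi(x)+\ell(\gamma)$, and $\pi(y)\le\pi(x)+h_x$ whenever $x\sim y$. Fix $x_0$ and let
$$\pi(y)=\inf\{\ell(\gamma)+\mathrm{cost}(P)\}$$
over all $\gamma\in\Gamma$ and all walks $P$ from $x_0+\gamma$ to $y$, where the cost is the sum of $h$ over all vertices of the walk except the last.

The infimum is finite: a fixed walk from $y$ to $x_0$, of cost $c$, continues $P$ to a walk from $x_0+\gamma$ to $x_0$, which projects to a closed walk of class $-\gamma$. So $\mathrm{cost}(P)+c\ge-\ell(\gamma)$, and $\ell(\gamma)+\mathrm{cost}(P)\ge-c$. The equivariance holds because the walks from $x_0+\gamma$ to $y+\delta$ are the translates by $\delta$ of the walks from $x_0+(\gamma-\delta)$ to $y$, with the same cost. The inequality holds because a walk ending at $x$ extends to one ending at $y$ at the additional cost $h_x$.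

**Step 2: horizontal positions.** These come from the flow. Let $g=\sum\mu_\gamma\gamma$, and for a directed edge $x\to y$ let $g(x\to y)=-g(y\to x)$ be the net flow, lifted to $\tilde T$. It is conserved at each vertex. So there is a function $X$ on the faces of $\tilde T$ with
$$X(f_r)-X(f_l)=g(x\to y)$$
for the right and left faces $f_r,f_l$ of $x\to y$: the prescribed differences sum to 0 around each vertex, and the plane is simply connected. Since $g$ is $\Gamma$-invariant, $X(f+\gamma)=X(f)+\chi(\gamma)$ for a homomorphism $\chi:\Gamma\to\mathbb R$. A path of faces from $f$ to $f+\gamma$ projects to a closed curve of class $\gamma$ crossing edges transversally, and $\chi(\gamma)$ is the signed flow of $g$ across it. Each cycle $\gamma'$ contributes $\mu_{\gamma'}$ times its algebraic intersection number with this curve, which depends only on the homology classes. So $\chi(\gamma)=\omega(\gamma,G)$, where $\omega$ is the intersection form up to a global sign. Choose a basis $e_1,e_2$ of $\Gamma$ with $\omega(e_1,e_2)=1$.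

For two faces $f,f'$ at a vertex $x$, turning around $x$ from one to the other shows that $|X(f)-X(f')|=|\sum_{y\in I}g(x\to y)|$ for some set $I$ of neighbors of $x$. Each $\gamma\in\mathcal Z$ through the projection of $x$ enters and leaves it exactly once, so the gross flow leaving $x$ and the gross flow entering $x$ are both $w_x$. Hence $|X(f)-X(f')|\le w_x$.

**Step 3: the boxes and their lattice.** Put $\xi(x)=\min_{f\ni x}X(f)$ and
$$Q_x=I_x\times J_x,\qquad I_x=[\xi(x),\xi(x)+w_x],\quad J_x=[\pi(x),\pi(x)+h_x].$$
Then $Q_{x+\gamma}=Q_x+\Phi(\gamma)$ with $\Phi(\gamma)=(\chi(\gamma),\ell(\gamma))$. Write $G=g_1e_1+g_2e_2$. Then $\chi(e_1)=g_2$ and $\chi(e_2)=-g_1$, so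
$$\det(\Phi(e_1),\Phi(e_2))=g_2\ell(e_2)+g_1\ell(e_1)=\ell(G)>0.$$
Hence $\Phi$ is injective and $\Lambda=\Phi(\Gamma)$ is a lattice, of covolume $\ell(G)=\sum_{v\in V}h_vw_v$ by (2): exactly the total area of the boxes, one per orbit. Moreover $\ell$ is injective on $\Gamma$, and so is $\chi$: if $\chi(\gamma)=\omega(\gamma,G)=0$ with $\gamma\ne0$, then $G$ would be a multiple of $\gamma$. In other words,

> (I) $\ell$ and $\chi$ are injective on $\Gamma$; that is, $\Lambda$ contains no nonzero horizontal and no nonzero vertical vector.

**Step 4: adjacent boxes intersect.** For a face $f=xyz$, the number $X(f)$ lies in $I_x\cap I_y\cap I_z$ by Step 2. The intervals $J_x,J_y,J_z$ pairwise intersect by the inequality for $\pi$, so they have a common point. Thus there is $p_f\in Q_x\cap Q_y\cap Q_z$; choose $p_f$ equivariantly. As every edge lies on a face, adjacent boxes intersect.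

**Step 5: the boxes cover the plane.** For this we use a map and its degree. Recall that a proper map between oriented surfaces (the target connected) has a degree, which is invariant under proper homotopy, is $\pm1$ for a homeomorphism between planes, can be computed over any open disc of the target, is additive over disjoint open pieces of the source, and is 0 if the map is not surjective. Define $\Psi$ from the plane of $\tilde T$ to $\mathbb R^2$, affine on the barycentric subdivision and equivariant ($\Psi(z+\gamma)=\Psi(z)+\Phi(\gamma)$), with
$$\Psi(x)\in Q_x,\qquad\Psi(\text{midpoint of }xy)\in Q_x\cap Q_y,\qquad\Psi(\text{barycenter of }f)=p_f.$$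
By convexity $\Psi(St_x)\subset Q_x$.

Identify the plane of $\tilde T$ with $\Gamma_{\mathbb R}$ so that $\Gamma$ acts by translations. The linear extension of $\Phi$ is an equivariant homeomorphism $\Theta$ onto $\mathbb R^2$. The difference $\Psi-\Theta$ is $\Gamma$-invariant and continuous, hence bounded. So $(1-t)\Theta+t\Psi$ is a proper homotopy, and $\Psi$ is proper, of degree $\pm1$, and surjective. Since the stars cover the source, the boxes cover $\mathbb R^2$.

**Step 6: the boxes tile.** The number of boxes containing a point is a $\Lambda$-periodic function, at least 1 everywhere, and its integral over a fundamental domain is $\sum_vh_vw_v$, the covolume. So almost every point is in exactly one box, and the boxes have pairwise disjoint interiors. Call $x$ positive if $h_x>0$ and zero otherwise; then $Q_x$ is a single point. There are finitely many orbits and $\Phi$ is injective with discrete image, so the family of boxes is locally finite. The union of the positive boxes is closed and of full measure, so the positive boxes tile $\mathbb R^2$.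

## 9. Corners, windows, and the edges of the cover

For $p\in\mathbb R^2$ let $Z_p=\{x:p\in Q_x\}$, a finite set. Near $p$ each positive box at $p$ is a disc, a half disc or a quarter disc bounded by axis-parallel radii, and these fill a disc without overlap. So the positive boxes at $p$ are locally one full disc; two half discs; one half and two quarter discs (a T-junction); or four quarter discs (a 4-corner), denoted $NE,NW,SW,SE$ by position.

**Lemma 4.** $\tilde T[Z_p]$ is connected.

*Proof.* This is a degree count near $p$. Let $D$ be an open disc around $p$ meeting only boxes of $Z_p$. If $\Psi(z)\in D$ and $z\in St_x$, then $Q_x$ meets $D$, so $\Psi^{-1}(D)\subset\bigcup_{x\in Z_p}St_x$. Let $N_1,\dots,N_r$ be the components of $\tilde T[Z_p]$ and $W_i=\bigcup_{x\in N_i}St_x$. The $W_i$ are compact, and they are disjoint because stars of non-adjacent vertices are disjoint. So $\Psi^{-1}(D)$ is the disjoint union of the sets $U_i=\Psi^{-1}(D)\cap W_i$, each closed and hence also open in it. The maps $\Psi:U_i\to D$ are proper, with degrees summing to $\pm1$. So some $U_i$ has nonzero degree and maps onto $D$, and $D$ is covered by the boxes of $N_i$.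

If $z\in Z_p$ is positive, the nonempty open set $D\cap\operatorname{int}Q_z$ is covered by boxes of $N_i$. Positive boxes other than $Q_z$ do not meet $\operatorname{int}Q_z$, and finitely many points cannot cover an open set, so $z\in N_i$. Another component would consist of zero vertices located at $p$. All neighbors of such a vertex are in $Z_p$, because adjacent boxes intersect. So that component would be closed under taking neighbors and equal to $\tilde V$, contradicting finiteness. $\blacksquare$

**Lemma 5.**

1. If there is a zero vertex at $p$, then $p$ is a 4-corner.
2. Two positive boxes sharing a segment of positive length are adjacent in $\tilde T$. So at a T-junction the three boxes are pairwise adjacent, and at a 4-corner $p$ the four boxes form a 4-cycle $C_p=(SW,NW,NE,SE)$.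
3. At a 4-corner $p$, the vertices of $\tilde T$ in the interior of $C_p$ are exactly the zero vertices at $p$. If there are none, the interior of $C_p$ contains exactly one edge, a diagonal, and the other diagonal is not an edge of $\tilde T$. If there are some, no diagonal of $C_p$ is an edge of $\tilde T$.

*Proof of 1.* Let $M$ be a component of the graph induced by the zero vertices at $p$. A vertex of $N(M)$ has a box that contains $p$; it is positive, since otherwise it would belong to $M$. By Lemma 1 a cycle in $N(M)$ encloses a vertex of $M$. By (F) its length is at least 4. As at most four positive boxes contain $p$, there are exactly four, so $p$ is a 4-corner and the cycle is a 4-cycle on them.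

*Proof of 2.* Choose $p$ in the relative interior of the common segment, not a corner of any box. Then there are exactly two positive boxes at $p$, the given ones $Q_x,Q_y$, with half discs. By part 1 there is no zero vertex at $p$. So $Z_p=\{x,y\}$, and this is connected by Lemma 4. The rest follows, since the three boxes at a T-junction pairwise share segments, and so do cyclically consecutive boxes at a 4-corner.

*Proof of 3.* **Step a: zero vertices at $p$ are inside.** Not both diagonals of $C_p$ are edges, since $\tilde T$ contains no $K_4$. So $C_p$ is the only 4-cycle on its vertex set. By the proof of part 1, for each component $M$ of the zero vertices at $p$, the cycle $C_p$ encloses a vertex of $M$, hence all of $M$, since $M$ is connected and disjoint from $C_p$.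

**Step b: vertices inside are zero.** Let $y$ be inside $C_p$, and let $\Delta$ be the closed disc bounded by $C_p$. Suppose $y$ is positive, and let $q\in\operatorname{int}Q_y$. No other positive box contains $q$, and by part 1 no zero vertex is at $q$. So $Z_q=\{y\}$ and $\Psi^{-1}(q)\subset St_y$. Also $St_y\subset\operatorname{int}\Delta$: the faces at $y$ lie in $\Delta$, and the points of edges of $C_p$ have coordinate 0 at $y$. So $\Psi|_\Delta$ has degree $\pm1$ over $q$, and $\Psi|_{\partial\Delta}$ has winding number $\pm1$ about $q$. But an edge $uv$ of $C_p$ lies in $St_u\cup St_v$, so $\Psi(\partial\Delta)$ is contained in the union of the four boxes of $C_p$. This union is star-shaped about $p$ and does not contain $q$, so the winding number is 0, a contradiction. Hence $y$ is zero.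

**Step c: they are at $p$.** Let $y$ inside $C_p$ be zero, at the point $p'$, and let $M'$ be its component of the zero vertices at $p'$. It avoids $C_p$, whose vertices are positive, so it lies inside $C_p$. By part 1 and its proof, $p'$ is a 4-corner and the four positive vertices at $p'$ all belong to $N(M')$. So they are inside or on $C_p$; being positive, they are on $C_p$ by Step b. So they are the four vertices of $C_p$. The four boxes of $C_p$ have only $p$ in common, so $p'=p$.

**Step d: diagonals without zero vertices.** If there are no zero vertices at $p$, the disc $\Delta$ is triangulated with 4 boundary vertices and no interior vertex. With $F$ triangles and $E$ edges, $4-E+F=1$ and $3F=2E-4$ give $F=2$ and $E=5$. So there is exactly one interior edge, and as $\tilde T$ is simple it is a diagonal. The other diagonal is not an edge, since there is no $K_4$.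

**Step e: diagonals with zero vertices.** Suppose there are zero vertices at $p$ and, say, $NE\,SW$ is an edge (the other case is the same). If it runs inside $C_p$, the interior of $C_p$ is the union of this edge and the interiors of two 3-cycles, which contain no vertex by (F), a contradiction. If it runs outside, consider the theta graph formed by it and $C_p$. Its unbounded face is bounded by the edge and one of the two paths of $C_p$ from $NE$ to $SW$. The 3-cycle formed by the edge and this path contains the fourth vertex of $C_p$ in its interior, contradicting (F). $\blacksquare$

**The edges of $\tilde T$.** Two boxes diagonal at a 4-corner meet only in that point, and otherwise two intersecting positive boxes share a segment of positive length, by the local pictures. Adjacent boxes intersect, so the edges of $\tilde T$ are exactly of these kinds: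

- (i) pairs of positive boxes sharing a segment;
- (ii) one diagonal at each 4-corner without zero vertices;
- (iii) edges incident to zero vertices. These are the edges inside $C_p$ for the 4-corners $p$ with zero vertices: an edge inside $C_p$ not incident to a zero vertex would be a diagonal, which is excluded.

A 4-corner $p$ with zero vertices is called a window, and $M_p\ne\emptyset$ is its set of zero vertices. In Example B of Section 6 each corner is such a configuration, with one zero vertex.

Distinct elements of $M_p$ project to distinct vertices of $T$: if $y,y+\gamma\in M_p$ then $\Phi(\gamma)=0$, so $\gamma=0$. Distinct edges inside $C_p$ project to distinct edges of $T$: if $e$ and $e+\gamma$ are inside $C_p$ and $y\in M_p$ is an end of $e$, then $y+\gamma$ is a zero vertex on an edge inside $C_p$, so $y+\gamma\in M_p$ and $\gamma=0$.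

## 10. No closed geodesics: the contact digraphs are strongly connected

Let $V^+\subset V$ be the set of positive vertices. The digraph $R_0$ on $V^+$ has an arc $x\to y$ (mod $\Gamma$) when the right side of $Q_x$ and the left side of $Q_y$ share a segment of positive length. $B_0$ has an arc $x\to y$ when the top of $Q_x$ and the bottom of $Q_y$ do.

**Lemma 6.** $R_0$ and $B_0$ are strongly connected on $V^+$.

*Proof.* **Step 1: weak components are strong.** Weight the arcs of $R_0$ by the lengths of the segments. This is a strictly positive circulation: at $x$ both the inflow and the outflow equal $h_x$. No arc leaves the set of vertices reachable from $x$, so by conservation none enters it, and this set contains the whole weak component of $x$. So every weak component is strongly connected.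

**Step 2: a second component produces a horizontal line.** Suppose $S\neq V^+$ is the vertex set of a weak component of $R_0$, and let $U$ be the union of the boxes $Q_x$ with $x$ over $S$. Then $U$ is closed, $\Lambda$-invariant, and $\emptyset\ne U\ne\mathbb R^2$, so $\partial U\neq\emptyset$. Let $p\in\partial U$. Near $p$, $\partial U$ is the union of those of the four axis-parallel radii at $p$ whose two sides belong to two boxes exactly one of which is in $U$. Vertical radii do not occur, since two boxes sharing a vertical segment are joined by an arc of $R_0$. Going once around $p$, membership in $U$ changes an even and nonzero number of times. So both horizontal radii occur. Hence $\{t\in\mathbb R:p+(t,0)\in\partial U\}$ is open. It is also closed and nonempty, so it is $\mathbb R$, and $\partial U$ contains a full horizontal line.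

**Step 3: the line is dense modulo $\Lambda$.** By $\Lambda$-invariance, $\partial U$ contains the horizontal lines obtained by raising this one by all amounts in $\ell(\Gamma)$. By (I), $\ell(\Gamma)$ is a subgroup of $\mathbb R$ isomorphic to $\mathbb Z^2$, so it is not cyclic, and hence it is dense in $\mathbb R$. As $\partial U$ is closed, $\partial U=\mathbb R^2$. But $\partial U$ lies in the sides of boxes, a null set, a contradiction.

For $B_0$ exchange the two directions, with weights $w_x$ in Step 1, vertical lines in Step 2, and the injective homomorphism $\chi$ in Step 3. $\blacksquare$

In Example A, $\ell(\Gamma)=3\mathbb Z$, and Step 3 fails: the lines between the rows really are boundaries of red components.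

## 11. Filling a window with a rectangular dual

We use one external theorem about rectangle layouts.

**Theorem (Koźmiński–Kinnen 1985; see Kant–He, Theoret. Comput. Sci. 172 (1997)).** A simple plane graph all of whose inner faces are triangles, whose outer face is bounded by a 4-cycle and which has no separating triangle has a rectangular dual: a dissection of a rectangle $E$ into rectangles, one per vertex, no four meeting at a point, two vertices being adjacent if and only if their rectangles share a boundary segment, such that the rectangles meeting $\partial E$ are exactly those of the four outer vertices.

For example, for a 4-cycle $c_1c_2c_3c_4$ with one inner vertex joined to all four, take $E=[0,3]^2$ with $[1,2]^2$ for the inner vertex and, for $c_1,\dots,c_4$, the pinwheel $[0,1]\times[0,2]$, $[0,2]\times[2,3]$, $[2,3]\times[1,3]$, $[1,3]\times[0,1]$.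

We need the inner rectangles to fill a rectangle themselves, with the four outer vertices on its four sides.

**Lemma 7.** Let $D$ be such a graph with outer cycle $c_1c_2c_3c_4$ and at least one inner vertex. Then the unit square can be dissected into rectangles $S_y$ ($y$ an inner vertex), no four meeting at a point, so that inner vertices are adjacent if and only if their rectangles share a segment, and $S_y$ has a segment on the left, top, right, bottom side of the square if and only if $y$ is adjacent to $c_1,c_2,c_3,c_4$ respectively.

*Proof.* **Step 1: how the outer rectangles meet.** $D$ has no edge $c_1c_3$ or $c_2c_4$: such an edge would lie inside the outer cycle and form two 3-cycles with it; having no separating triangle, these have no vertices inside, and their interiors together with the edge cover the interior of the outer cycle, leaving no room for an inner vertex. Take a rectangular dual and denote the outer rectangles by $c_i$ too, indices mod 4. At most three rectangles meet at any point, so the local pictures in $\operatorname{int}E$ are one rectangle, two along a line, or a T-junction (on $\partial E$: one rectangle, or two with a common segment). Hence two intersecting rectangles share a segment. So $c_1\cap c_3=c_2\cap c_4=\emptyset$, and $s_i:=c_i\cap c_{i+1}$ is a segment.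 Any three of the $c_i$ include an opposite pair, so they have empty intersection; in particular the $s_i$ are disjoint.

**Step 2: $A=\bigcup c_i$ is an annulus.** By the local pictures, the union of any set of the rectangles is, at a point of $\operatorname{int}E$ belonging to it, locally a sector of angle $\pi/2$, $\pi$, $3\pi/2$ or $2\pi$. All rectangles meeting $\partial E$ are outer, so $A$ contains a neighborhood of $\partial E$ in $E$. So $A$ is a compact surface with boundary in the plane. It is connected, and by inclusion–exclusion its Euler characteristic is $4-4=0$. So it has exactly two boundary components. One is $\partial E$. The other is a simple closed rectilinear polygon $J\subset\operatorname{int}E$. The open region between $J$ and $\partial E$ and the interior of $J$ are connected and disjoint from $\partial A$. The first meets $A$ near $\partial E$, so it lies in $A$. As $J\subset\partial A$, the interior of $J$ is then disjoint from $A$. So the union $I$ of the inner rectangles is the closed disc bounded by $J$.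

**Step 3: each $s_i$ has at most one endpoint on $J$.** A relative interior point of $s_i$ has $c_i$ on one side and $c_{i+1}$ on the other, so it is an interior point of $A$. An endpoint of $s_i$ in $\operatorname{int}E$ is a T-junction whose third rectangle is inner, since no three outer rectangles have a common point, so it lies on $J$. Thus every endpoint of $s_i$ lies on $J$ or on $\partial E$.

The set $A\setminus s_i$ is connected: the sets $c_{i+1}\setminus s_i$, $c_{i+2}$, $c_{i+3}$, $c_i\setminus s_i$ are connected, and consecutive ones meet in $s_{i+1},s_{i+2},s_{i+3}$, which are disjoint from $s_i$. Suppose both endpoints of $s_i$ were on $J$. Then the theta graph $J\cup s_i$ has a bounded face $F'$ outside $J$, bounded by $s_i$ and an arc of $J$. The curve $\partial E$ is disjoint from $J\cup s_i$ and lies in the unbounded face, so $F'$ lies between $J$ and $\partial E$, and $F'\subset A$. Together with its open arc of $J$, the face $F'$ is a nonempty subset of $A\setminus s_i$ that is open in it; the rest of $A\setminus s_i$ is also open in it and contains the points near $\partial E$. This contradicts connectedness.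

**Step 4: $I$ is a rectangle.** If $I$ has angle $\pi/2$ at $p\in J$, then, by the local pictures, $p$ is a T-junction of one inner and two outer rectangles, where the inner one is a quarter disc. The outer two share the radius between them, so they are $c_i,c_{i+1}$ for some $i$, and $p$ is an endpoint of $s_i$. So by Step 3 $J$ has at most four convex corners, at most one for each $i$. For a simple rectilinear polygon, the number of convex corners minus the number of reflex corners is 4. So there are exactly four convex corners, one for each $s_i$, and no reflex corner: $I$ is a rectangle.

**Step 5: one outer rectangle per side.** A point of $J$ in two outer rectangles lies in some $s_i$ and is not a relative interior point of it. So it is the endpoint of $s_i$ on $J$, hence one of the four corners. Each open side of $I$ is connected and covered by the disjoint relatively closed sets cut out by the $c_j$, so it lies in a single $c_j$. At the corner belonging to $s_i$, the inner quarter disc has the outer half disc along one radius and the outer quarter disc along the other, so one of the two sides meeting there lies in $c_i$ and the other in $c_{i+1}$. As every $i$ occurs exactly once, the four sides lie in $c_1,c_2,c_3,c_4$ in this cyclic order, up to orientation. A segment shared by an inner rectangle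 and $c_i$ lies in $J$, so an inner rectangle shares a segment with $c_i$ if and only if it has a segment on the corresponding side. Rotate or reflect, and scale the axes. $\blacksquare$

By (F), Lemma 7 applies to the part of $\tilde T$ inside and on $C_p$ when $p$ is a window. We use it with left $=SW$, top $=NW$, right $=NE$, bottom $=SE$, which is the cyclic order of $C_p$.

## 12. Four ordered lists at every vertex

Now we leave the geometry and record a combinatorial blueprint: two digraphs $R$ (red) and $B$ (blue) on $V$, and for each $v\in V$ four ordered lists of arcs: $\mathrm{Right}(v)$ (red out-arcs, bottom to top), $\mathrm{Left}(v)$ (red in-arcs, bottom to top), $\mathrm{Top}(v)$ (blue out-arcs, left to right), $\mathrm{Bottom}(v)$ (blue in-arcs, left to right).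

**Step 1: start.** Begin with $R_0,B_0$ and the lists read off the tiling. Each end of a list corresponds to a corner of the box. At a 4-corner $p$, taking one per $\Lambda$-orbit, the tiling gives:

- $SW\to SE$ is last in $\mathrm{Right}(SW)$ and last in $\mathrm{Left}(SE)$;
- $NW\to NE$ is first in $\mathrm{Right}(NW)$ and first in $\mathrm{Left}(NE)$;
- $SW\to NW$ is last in $\mathrm{Top}(SW)$ and last in $\mathrm{Bottom}(NW)$;
- $SE\to NE$ is first in $\mathrm{Top}(SE)$ and first in $\mathrm{Bottom}(NE)$.

**Step 2: resolve the 4-corners.** The purpose is to give every remaining edge of $T$ an arc. At $p$ do the following.

- (D1) If the diagonal $SW\,NE$ is an edge: add the red arc $SW\to NE$, at the end (top) of $\mathrm{Right}(SW)$ and at the beginning (bottom) of $\mathrm{Left}(NE)$.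
- (D2) If the diagonal $NW\,SE$ is an edge: add the red arc $NW\to SE$, at the beginning of $\mathrm{Right}(NW)$ and at the end of $\mathrm{Left}(SE)$.
- (W) If $p$ is a window: take the dissection of Lemma 7. Add red arcs $y\to y'$ when $S_{y'}$ is to the right of $S_y$, and blue arcs $y\to y'$ when $S_{y'}$ is above $S_y$, sharing a segment. Append the red arcs $SW\to y$ ($S_y$ on the left side, bottom to top) to the end of $\mathrm{Right}(SW)$. Put the red arcs $y\to NE$ ($S_y$ on the right side, bottom to top) at the beginning of $\mathrm{Left}(NE)$. Put the blue arcs $SE\to y$ ($S_y$ on the bottom side, left to right) at the beginning of $\mathrm{Top}(SE)$. Append the blue arcs $y\to NW$ ($S_y$ on the top side, left to right) to the end of $\mathrm{Bottom}(NW)$. The lists of $y\in M_p$ are read off the dissection. For instance, if $S_y$ is on the left side, $\mathrm{Left}(y)$ consists of the single arc $SW\to y$, and similarly for the other sides.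

By the description of the edges in Section 9 and by Lemma 7, the arcs of $R\cup B$ correspond bijectively to the edges of $T$, each arc joining the ends of its edge. Each list end belongs to one box corner, so modifications at different 4-corners affect different list ends.

**Step 3: $R$ and $B$ are strongly connected.** They contain $R_0$ and $B_0$, which are strongly connected on $V^+$ by Lemma 6. In a window, repeatedly passing to a right neighbor ends at the right side of the square, and repeatedly passing to a left neighbor ends at the left side. So every $y\in M_p$ lies on a red directed path from $SW$ to $NE$, and likewise on a blue directed path from $SE$ to $NW$. So both digraphs are strongly connected on $V$. Moreover all four lists of every vertex are nonempty: for zero vertices by these paths, and for positive vertices because $R_0,B_0$ carry positive circulations with throughput $h_x,w_x>0$.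

**Lemma 8 (T-condition).** For consecutive arcs $e,e'$ (in this order) on a list of $z$, with other ends $x,y$ respectively:

- $\mathrm{Right}(z)$: there is a blue arc $d:x\to y$, first in $\mathrm{Top}(x)$ and in $\mathrm{Bottom}(y)$; $e$ is last in $\mathrm{Left}(x)$, $e'$ first in $\mathrm{Left}(y)$.
- $\mathrm{Left}(z)$: there is a blue arc $d:x\to y$, last in $\mathrm{Top}(x)$ and in $\mathrm{Bottom}(y)$; $e$ is last in $\mathrm{Right}(x)$, $e'$ first in $\mathrm{Right}(y)$.
- $\mathrm{Top}(z)$: there is a red arc $d:x\to y$, first in $\mathrm{Right}(x)$ and in $\mathrm{Left}(y)$; $e$ is last in $\mathrm{Bottom}(x)$, $e'$ first in $\mathrm{Bottom}(y)$.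
- $\mathrm{Bottom}(z)$: there is a red arc $d:x\to y$, last in $\mathrm{Right}(x)$ and in $\mathrm{Left}(y)$; $e$ is last in $\mathrm{Top}(x)$, $e'$ first in $\mathrm{Top}(y)$.

Moreover $e,e',d$ have lifts forming a 3-cycle of $\tilde T$.

*Proof.* The lemma says that the lists look, at each junction, like three rectangles at a T-junction. If $e,e'$ are consecutive in the original tiling, they meet at a point of an open side of $Q_z$, which is a T-junction with $z$ as the half disc. The statement is clear in the tiling: for $\mathrm{Right}(z)$, for instance, $x$ has its top-left corner and $y$ its bottom-left corner there. The list ends concerned belong to box corners at this T-junction, not at a 4-corner, so they are not modified. The same holds for pairs on lists of $y\in M_p$ (a side of $S_y$ with more than one arc has its relative interior inside the open square, and no four rectangles meet at a point), and for consecutive window arcs on the lists of $SW,NE,SE,NW$ (T-junctions on the sides of the square). The remaining pairs are those where a new arc meets an old one.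

(D1) On $\mathrm{Right}(SW)$ the pair with $(x,y)=(SE,NE)$: $d=SE\to NE$ is first in $\mathrm{Top}(SE)$ and $\mathrm{Bottom}(NE)$; $SW\to SE$ is last in $\mathrm{Left}(SE)$; $SW\to NE$ is first in $\mathrm{Left}(NE)$. On $\mathrm{Left}(NE)$ the pair with $(x,y)=(SW,NW)$: $d=SW\to NW$ is last in $\mathrm{Top}(SW)$ and $\mathrm{Bottom}(NW)$; $SW\to NE$ is last in $\mathrm{Right}(SW)$; $NW\to NE$ is first in $\mathrm{Right}(NW)$.

(D2) On $\mathrm{Right}(NW)$ the pair with $(x,y)=(SE,NE)$: $d=SE\to NE$ is first in $\mathrm{Top}(SE)$ and $\mathrm{Bottom}(NE)$; $NW\to SE$ is last in $\mathrm{Left}(SE)$; $NW\to NE$ is first in $\mathrm{Left}(NE)$. On $\mathrm{Left}(SE)$ the pair with $(x,y)=(SW,NW)$: $d=SW\to NW$ is last in $\mathrm{Top}(SW)$ and $\mathrm{Bottom}(NW)$; $SW\to SE$ is last in $\mathrm{Right}(SW)$; $NW\to SE$ is first in $\mathrm{Right}(NW)$.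

(W) Let $y_{bl},y_{br},y_{tl},y_{tr}$ be the vertices whose rectangles contain the bottom-left, bottom-right, top-left, top-right corner of the square.

- $\mathrm{Right}(SW)$, pair with $(x,y)=(SE,y_{bl})$: $d=SE\to y_{bl}$ is first in $\mathrm{Top}(SE)$ and the only arc in $\mathrm{Bottom}(y_{bl})$; $SW\to SE$ is last in $\mathrm{Left}(SE)$; $SW\to y_{bl}$ is the only arc in $\mathrm{Left}(y_{bl})$.
- $\mathrm{Left}(NE)$, pair with $(x,y)=(y_{tr},NW)$: $d=y_{tr}\to NW$ is the only arc in $\mathrm{Top}(y_{tr})$ and last in $\mathrm{Bottom}(NW)$; $y_{tr}\to NE$ is the only arc in $\mathrm{Right}(y_{tr})$; $NW\to NE$ is first in $\mathrm{Right}(NW)$.
- $\mathrm{Top}(SE)$, pair with $(x,y)=(y_{br},NE)$: $d=y_{br}\to NE$ is the only arc in $\mathrm{Right}(y_{br})$ and first in $\mathrm{Left}(NE)$; $SE\to y_{br}$ is the only arc in $\mathrm{Bottom}(y_{br})$; $SE\to NE$ is first in $\mathrm{Bottom}(NE)$.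
- $\mathrm{Bottom}(NW)$, pair with $(x,y)=(SW,y_{tl})$: $d=SW\to y_{tl}$ is last in $\mathrm{Right}(SW)$ and the only arc in $\mathrm{Left}(y_{tl})$; $SW\to NW$ is last in $\mathrm{Top}(SW)$; $y_{tl}\to NW$ is the only arc in $\mathrm{Top}(y_{tl})$.

In every case the three vertices have pairwise adjacent lifts in $\tilde T$: the boxes at a T-junction, three boxes at a resolved 4-corner, or three vertices inside or on $C_p$ at a window. The edges between them are lifts of $e,e',d$. $\blacksquare$

## 13. Gluing new rectangles into a flat torus

**Step 1: new sizes.** We choose positive lengths for all contacts. Since $R$ is strongly connected, it has a strictly positive circulation $F_R$: for every arc take a directed cycle through it, and add these up. Similarly $B$ has one, $F_B$. Let $H_v>0$ be the $F_R$-throughput and $W_v>0$ the $F_B$-throughput of $v$, and put $K_v=[0,W_v]\times[0,H_v]$. Subdivide its right, left, top and bottom sides into segments according to the four lists, with lengths $F_R$ on the vertical and $F_B$ on the horizontal sides. By conservation the lengths add up correctly. For each arc glue its two segments by a translation: a red arc glues a part of the right side of its tail to a part of the left side of its head, and a blue arc a part of the top of its tail to a part of the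 bottom of its head. Let $\Sigma$ be the resulting closed surface. It is connected because $R$ is.

**Step 2: the total angle at every point is $2\pi$.** Only the classes of corners and subdivision points need attention. Such a class is traversed cyclically by crossing successive glued segments around it; once we are back at the start, we have met the whole class. Consider the subdivision point between consecutive arcs $e,e'$ of $\mathrm{Right}(z)$ and use Lemma 8. Crossing $e'$ from $K_z$, we arrive at the bottom-left corner of $K_y$, since $e'$ is first in $\mathrm{Left}(y)$. The other segment of $\partial K_y$ there is $d$, first in $\mathrm{Bottom}(y)$. Crossing it, we arrive at the top-left corner of $K_x$, since $d$ is first in $\mathrm{Top}(x)$. The other segment there is $e$, last in $\mathrm{Left}(x)$. Crossing it, we return to the given point of $K_z$. So the class consists of one subdivision point and two corners, and its total angle is $\pi+\frac\pi2+\frac\pi2=2\pi$. The other three lists are analogous.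

It remains to see that every corner occurs. All lists are nonempty, and each edge at $v$ occurs exactly once on the four lists of $v$, so the number of subdivision points is $\sum_v(\deg v-4)=6n-4n=2n$. Their classes are distinct and hence disjoint, since each contains exactly one subdivision point. Together they contain $4n$ corners, that is, all corners. Hence every point of $\Sigma$ has total angle $2\pi$.

**Step 3: $\Sigma$ is a toric parallelogram.** $\Sigma$ is a closed flat surface with an atlas whose transition maps are translations. It is complete, being compact, so its universal cover is developed isometrically onto $\mathbb R^2$. The deck group consists of translations and is discrete and cocompact, so it is a lattice $\Lambda'$. Thus $\Sigma=\mathbb R^2/\Lambda'$, and the map $K_v\to\Sigma$ lifts to a translation of $K_v$ into $\mathbb R^2$. Let $R_v$ be the image of $K_v$ in $\Sigma$.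

**Step 4: the $R_v$ form a contact representation of $T$.** We check the conditions one by one.

- Injectivity on $K_v$: two points of $K_v$ could be identified only along an arc $v\to v$ or in a vertex class containing two points of $K_v$. There are no such arcs, since $T$ has no loops. A vertex class consists of one point from each of $K_x,K_y,K_z$ with $x,y,z$ pairwise joined by arcs, hence pairwise distinct.
- Disjoint interiors: gluing takes place only along boundaries.
- If $x\sim y$, the edge is an arc, so the boundaries of $R_x$ and $R_y$ share a segment of positive length.
- If $x\not\sim y$ and $x\ne y$, a common point of $R_x$ and $R_y$ would lie in the interior of a glued segment or be a vertex class. Both imply $x\sim y$. So $R_x\cap R_y=\emptyset$.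

The rectangles tile $\Sigma$, and no four meet at a point. This proves the conjecture.

**Step 5: triple points are faces.** By Lemma 8 each of the $2n$ vertex classes comes from a 3-cycle of $\tilde T$, which bounds a face by (F). This gives a map $\kappa$ from the vertex classes to the $2n$ faces of $T$, such that the three rectangles meeting at a class $q$ are those of the vertices of $\kappa(q)$. We show that $\kappa$ is bijective.

Let $s$ be the segment of an edge $xy$, with ends $q,q'$. By the description of the classes in Step 2, the neighbors of $s$ on $\partial K_x$ at $q$ and $q'$ are the segments of edges $xz$ and $xz'$, where $z,z'$ are the third vertices of $\kappa(q),\kappa(q')$. If $\kappa(q)=\kappa(q')$, then $z=z'$. As $T$ is simple, the two neighbors of $s$ on $\partial K_x$ would be one and the same segment, so $\partial K_x$ would have only two segments. But it has at least four. So $\kappa(q)\neq\kappa(q')$, and as both have the edge $xy$ on their boundary, they are the two faces at $xy$. Since every face contains an edge, $\kappa$ is onto, and since there are $2n$ classes and $2n$ faces, it is bijective. So the triples of rectangles meeting at a point are exactly the vertex sets of the faces of $T$. This completes the proof of Theorem 1. $\blacksquare$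

If $G$ has an embedding as a toroidal triangulation satisfying (E), Theorem 1 applied to this embedding gives a contact representation of $G$. Together with Section 3 this proves Theorem 2. $\blacksquare$
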